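\title{$G$-loops of order $pq$}

\begin{abstract}
A $G$-loop is a loop that is isomorphic to all of its loop isotopes; every group is a $G$-loop. We show that if $p<q$ are primes with $p\nmid(q-1)$, then every $G$-loop of order $pq$ is the cyclic group. In particular there are no non-group $G$-loops of order $pq$ when $p\nmid(q-1)$ and $q\nmid(p-1)$. The condition is sharp: for primes $p<q$, a non-group $G$-loop of order $pq$ exists exactly when $p\mid(q-1)$. More generally, if $q$ is prime, $m<q$ and $\gcd(m,q-1)=1$, then every $G$-loop of order $mq$ is the direct product of a $G$-loop of order $m$ and the cyclic group of order $q$. The proofs use only Sylow's theorem and other elementary group theory.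
\end{abstract}

\section{Introduction}

\subsection{The question}
A \emph{loop} is a set $G$ with a binary operation $\cdot$ and an identity element $1$ such that for all $a,b\in G$ each of the equations $a\cdot x=b$ and $y\cdot a=b$ has a unique solution. A loop $(H,\circ)$ is a \emph{loop isotope} of $(G,\cdot)$ if there are bijections $\alpha,\beta,\gamma:G\to H$ with
\[
\alpha(x)\circ\beta(y)=\gamma(x\cdot y)\qquad\text{for all }x,y\in G .
\]
A \emph{$G$-loop} is a loop that is isomorphic to all its loop isotopes. A \emph{non-group} $G$-loop is one whose operation is not associative.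

The multiplication table of a finite loop is a Latin square in which one row and one column are singled out, those of the identity. Passing to an isotope means relabeling rows, columns and symbols independently, so isotopy remembers only the Latin square. To get a loop back one chooses a cell of the square and makes the row and the column through it the identity row and column. A finite $G$-loop is therefore a loop whose table yields the same loop, up to isomorphism, whichever cell is chosen. Call a triple of permutations of the rows, the columns and the symbols that preserves the table a \emph{symmetry} of the table. As we shall see (Lemma~\ref{lem:cells}), a finite loop is a $G$-loop precisely when the symmetry group of its table is transitive on cells. A group has this property: the maps $x\mapsto ax$, $y\mapsto yb$, $z\mapsto azb$ form a symmetry of its table and move the cell $(1,1)$ to $(a,b)$. So being a $G$-loop is a homogeneity condition that groups satisfy, and one asks when it forces associativity.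

The following question is posed in \cite{gloops}: are there non-group $G$-loops of order $pq$, where $p,q$ are distinct primes with $p\nmid(q-1)$ and $q\nmid(p-1)$? For these orders the only group is the cyclic one. We show that it is also the only $G$-loop, so the answer is no.

\begin{theorem}\label{thm:main}
Let $p<q$ be primes with $p\nmid(q-1)$. Then every $G$-loop of order $pq$ is isomorphic to $\mathbb Z_{pq}$. Consequently, there is no non-group $G$-loop of order $pq$ when $p,q$ are distinct primes with $p\nmid(q-1)$ and $q\nmid(p-1)$.
\end{theorem}

The second sentence follows from the first: name the primes so that $p<q$; then $q\nmid(p-1)$ holds automatically. The arithmetic condition cannot be dropped.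

\begin{theorem}\label{thm:sharp}
For primes $p<q$, a non-group $G$-loop of order $pq$ exists if and only if $p\mid(q-1)$.
\end{theorem}

Finally, the smaller prime may be replaced by any integer $m<q$.

\begin{theorem}\label{thm:mq}
Let $q$ be prime and $1\le m<q$.
\begin{enumerate}
\item[(a)] If $\gcd(m,q-1)=1$, then every $G$-loop of order $mq$ is isomorphic to $M\times\mathbb Z_q$ for some $G$-loop $M$ of order $m$. If $\gcd(m,q-1)>1$, then some $G$-loop of order $mq$ is not of this form.
\item[(b)] All $G$-loops of order $mq$ are groups if and only if $\gcd(m,q-1)=1$ and all $G$-loops of order $m$ are groups.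
\item[(c)] Let $n=q_1\cdots q_r$ with $r\ge1$ and $q_1,\dots,q_r$ prime, and suppose that $q_k>q_1\cdots q_{k-1}$ and $\gcd(q_1\cdots q_{k-1},\,q_k-1)=1$ for $k=1,\dots,r$, where the empty product is $1$. Then every $G$-loop of order $n$ is a cyclic group.
\end{enumerate}
\end{theorem}

For example, (c) applies to $n=3\cdot5\cdot17=255$, since $5>3$, $\gcd(3,4)=1$, $17>15$ and $\gcd(15,16)=1$.

\subsection{Order fifteen, and order six}\label{sub:small}
The smallest order in the question is $15$, and there the idea can be told with numbers. Let $G$ be a $G$-loop of order $15$, and let $A$ be the symmetry group of its table, transitive on the $225$ cells.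

A Sylow $5$-subgroup $Q$ of $A$ has all its orbits on cells of size divisible by $25$, and all its orbits on rows of size divisible by $5$. An orbit on rows has size a power of $5$ that is at most $15$, so it has size exactly $5$. Thus the rows fall into three blocks of five, and so do the columns and the symbols. The table becomes a $3\times3$ array of squares with $25$ cells each. Each of these squares is one $Q$-orbit, so it contains only the five symbols of one block, and $Q$ acts on its rows, columns and symbols by translations. This will force the entry to be $ax+by+c$ in suitable coordinates $x,y\in\mathbb F_5$, and it will force every symmetry of the table to permute the blocks and to act on them by affine maps.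

Now take a Sylow $3$-subgroup $P$ of $A$. It is transitive on the nine squares, because $9$ is a power of $3$. An element of $P$ that maps a block to itself acts there as an affine map of $\mathbb F_5$. There are $5\cdot4=20$ affine bijections of $\mathbb F_5$, and $3\nmid20$, so that element fixes the block pointwise. Hence $P$ matches the five rows of any block with the five rows of any other in exactly one way, and likewise for columns and symbols. With these matchings as coordinates all nine squares look alike, and the table is a direct product of squares of orders $3$ and $5$, both of which are tables of cyclic groups up to relabeling.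

In order $6=2\cdot3$ everything works except the count: $2$ divides $3\cdot2=6$, and $x\mapsto-x$ is an affine map of $\mathbb F_3$ of order $2$. So an element of a Sylow $2$-subgroup may map a block to itself without fixing it pointwise. On $\mathbb Z_2\times\mathbb F_3$ put
\[
(i,x)\cdot(j,y)=(i+j,\;x+(-1)^iy-ij)\qquad(i,j\in\{0,1\}).
\]
Writing $x$ for $(0,x)$ and $x'$ for $(1,x)$, we get the table
\[
\begin{array}{c|ccc|ccc}
\cdot&0&1&2&0'&1'&2'\\ \hline
0&0&1&2&0'&1'&2'\\
1&1&2&0&1'&2'&0'\\
2&2&0&1&2'&0'&1'\\ \hline
0'&0'&2'&1'&2&1&0\\
1'&1'&0'&2'&0&2&1\\
2'&2'&1'&0'&1&0&2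
\end{array}
\]
with four squares of order $3$, of types $x+y$, $x+y$, $x-y$, $x-y-1$. It is not associative: $0'0'=2$, but $(0'0')0'=2\cdot0'=2'$ and $0'(0'0')=0'\cdot2=1'$. It is a $G$-loop, namely the case $p=2$, $q=3$, $\omega=-1$ of the construction in Section~\ref{sec:sharp}.

\section{Cells and symmetries}

\subsection{Latin squares}
A \emph{Latin square of order $n$} is a map $R\times C\to S$, $(r,c)\mapsto rc$, between sets with $|R|=|C|=|S|=n$, such that $c\mapsto rc$ is a bijection $C\to S$ for every $r\in R$ and $r\mapsto rc$ is a bijection $R\to S$ for every $c\in C$. The elements of $R,C,S$ are \emph{rows}, \emph{columns} and \emph{symbols}; the elements of $R\times C$ are \emph{cells}. A finite loop $G$ is a Latin square with $R=C=S=G$. An \emph{isotopism} from $R\times C\to S$ to $R'\times C'\to S'$ is a triple of bijections $\alpha:R\to R'$, $\beta:C\to C'$, $\gamma:S\to S'$ with $\alpha(r)\beta(c)=\gamma(rc)$; an \emph{autotopism} is an isotopism from a square to itself. The autotopisms of a finite loop $G$ form a finite group $\mathrm{Atp}(G)$. A finite group $A$ \emph{acts by autotopisms} if it acts on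 $R$, $C$ and $S$ with $g(rc)=(gr)(gc)$; the action is \emph{cell-transitive} if it is transitive on $R\times C$. In that case $A$ is transitive on $R$, on $C$ and, since every symbol occurs in some cell, on $S$. Conjugating by an isotopism transports a cell-transitive action to every isotopic square. The \emph{direct product} of two Latin squares is formed coordinatewise.

Given a cell $(r,c)$ of a Latin square, define an operation $\circ$ on $S$ by
\[
(xc)\circ(ry)=xy\qquad(x\in R,\ y\in C).
\]
This makes sense because $x\mapsto xc$ and $y\mapsto ry$ are bijections onto $S$, and it is isotopic to the given square. Taking $y=c$, respectively $x=r$, shows that $rc$ is an identity element. So $(S,\circ)$ is a loop; we call it the \emph{loop at the cell $(r,c)$}. In particular every Latin square is isotopic to a loop. The loop at the cell $(1,1)$ of a loop $G$ is $G$ itself.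

\begin{lemma}\label{lem:cells}
A finite loop $G$ is a $G$-loop if and only if $\mathrm{Atp}(G)$ is cell-transitive.
\end{lemma}

\begin{proof}
First, every loop isotope of $G$ is isomorphic to the loop at some cell of $G$. Indeed, let $(\alpha,\beta,\gamma)$ be an isotopism from $G$ to a loop $H$ with identity $e$, and put $a=\alpha^{-1}(e)$, $b=\beta^{-1}(e)$. Then $\gamma(xb)=\alpha(x)e=\alpha(x)$ and $\gamma(ay)=e\beta(y)=\beta(y)$. So for the loop $\circ$ at $(a,b)$ we get
\[
\gamma\big((xb)\circ(ay)\big)=\gamma(xy)=\alpha(x)\beta(y)=\gamma(xb)\,\gamma(ay),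
\]
and $\gamma$ is an isomorphism from $(G,\circ)$ onto $H$.

Conversely, the loop at any cell is a loop isotope of $G$. Hence $G$ is a $G$-loop if and only if, for all $a,b\in G$, the loop $\circ$ at $(a,b)$ is isomorphic to $G$. It remains to show that this happens for $(a,b)$ exactly when some autotopism moves $(1,1)$ to $(a,b)$.

If $(\alpha,\beta,\gamma)$ is an autotopism with $\alpha(1)=a$, $\beta(1)=b$, then $\gamma(x)=\alpha(x)\beta(1)=\alpha(x)b$ and $\gamma(y)=\alpha(1)\beta(y)=a\beta(y)$, so
$\gamma(x)\circ\gamma(y)=\alpha(x)\beta(y)=\gamma(xy)$, and $\gamma$ is an isomorphism from $G$ to $(G,\circ)$.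

Conversely, let $\theta:G\to(G,\circ)$ be an isomorphism. Define bijections $\alpha,\beta$ of $G$ by $\alpha(x)b=\theta(x)$ and $a\beta(y)=\theta(y)$. Then $\alpha(x)\beta(y)=\theta(x)\circ\theta(y)=\theta(xy)$, so $(\alpha,\beta,\theta)$ is an autotopism. Since $\theta(1)=ab$ is the identity of $\circ$, we have $\alpha(1)b=ab=a\beta(1)$, so $\alpha(1)=a$ and $\beta(1)=b$.
\end{proof}

We shall use $G$-loops only through this lemma, which shows again that finite groups are $G$-loops, and through the remark, immediate from the definition, that \emph{a $G$-loop isotopic to a loop $H$ is isomorphic to $H$}.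

\subsection{Orbits of Sylow subgroups}
For a prime $\ell$ and a positive integer $n$ let $n_\ell$ denote the largest power of $\ell$ dividing $n$.

\begin{lemma}\label{lem:sylow}
Let a finite group $A$ act transitively on a finite set $\Omega$, and let $B$ be a Sylow $\ell$-subgroup of $A$. Then every $B$-orbit on $\Omega$ has size a power of $\ell$ divisible by $|\Omega|_\ell$. In particular, $B$ is transitive if $|\Omega|$ is a power of $\ell$.
\end{lemma}

\begin{proof}
For $\omega\in\Omega$ the stabilizer $B_\omega$ is an $\ell$-subgroup of $A_\omega$, so $|B_\omega|\le|A_\omega|_\ell=|A|_\ell/|\Omega|_\ell$. Hence the orbit of $\omega$ has size $|B|/|B_\omega|\ge|\Omega|_\ell$, and both sides are powers of $\ell$.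
\end{proof}

\section{Squares of prime order}\label{sec:prime}

Prime order is the smallest case of the general argument, and the two lemmas of this section will later be applied block by block. Throughout, $q$ is a prime. An \emph{affine map} of $\mathbb F_q$ is a bijection $x\mapsto\lambda x+r$ with $\lambda\in\mathbb F_q^*$, $r\in\mathbb F_q$; these maps form the group $\mathrm{AGL}(1,q)$ of order $q(q-1)$, and the maps with $\lambda=1$ are the \emph{translations}.

A transitive $q$-subgroup of $\mathrm{Sym}(q)$ has order exactly $q$, because $q^2\nmid q!$. So it is cyclic and generated by some $\sigma$. Choosing a base point $o$ and letting $x\in\mathbb F_q$ correspond to $\sigma^xo$, we identify the set with $\mathbb F_q$ so that the group acts as the group of translations.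

\begin{lemma}\label{lem:linear}
Let $R\times C\to S$ be a Latin square of order $q$, and let $Q$ be a finite $q$-group acting by autotopisms, cell-transitively. Identify $R,C,S$ with $\mathbb F_q$ in any way such that $Q$ acts on each by translations. Then there are $a,b\in\mathbb F_q^*$ and $c\in\mathbb F_q$ such that the product of $x\in R$ and $y\in C$ is $ax+by+c$.
\end{lemma}

\begin{proof}
Let $g\in Q$ act on $R$, $C$, $S$ as translation by $\rho(g),\kappa(g),\sigma(g)$. The homomorphism $(\rho,\kappa):Q\to\mathbb F_q^2$ is onto, because its image is transitive on the $q^2$ cells. If $\rho(g)=\kappa(g)=0$, then $g$ fixes all rows and columns, hence all symbols, so $\sigma(g)=0$. Thus $\sigma$ factors through an additive map $\mathbb F_q^2\to\mathbb F_q$, and $\sigma=a\rho+b\kappa$ for some $a,b\in\mathbb F_q$. Let $c$ be the product of row $0$ and column $0$. Applying to this cell an element $g$ with $\rho(g)=x$, $\kappa(g)=y$, we see that the product of $x$ and $y$ is $c+ax+by$. Rows and columns contain no repetition, so $a,b\ne0$.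
\end{proof}

\begin{corollary}\label{cor:prime}
A Latin square of prime order $q$ on which a finite group $A$ acts by autotopisms, cell-transitively, is isotopic to the cyclic group $\mathbb Z_q$. Hence every $G$-loop of prime order is a cyclic group.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:sylow} a Sylow $q$-subgroup $Q$ of $A$ is transitive on the $q^2$ cells, hence on $R$, $C$ and $S$. By Lemma~\ref{lem:linear} the product is $ax+by+c$, and $(x,y,z)\mapsto(ax,\,by,\,z-c)$ is an isotopism to addition in $\mathbb F_q$. The second statement follows by Lemma~\ref{lem:cells}.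
\end{proof}

\begin{lemma}\label{lem:affine}
Let $a,b,a',b'\in\mathbb F_q^*$ and $c,c'\in\mathbb F_q$, and let $\alpha,\beta,\gamma$ be bijections of $\mathbb F_q$ with
\[
\gamma(ax+by+c)=a'\alpha(x)+b'\beta(y)+c'\qquad\text{for all }x,y\in\mathbb F_q.
\]
Then $\alpha,\beta,\gamma$ are affine.
\end{lemma}

\begin{proof}
Put $\Gamma(u)=\gamma(u+c)-\gamma(c)$. Comparing the identity at $(x,y)$ with the identity at $(0,0)$ gives
\[
\Gamma(ax+by)=a'\big(\alpha(x)-\alpha(0)\big)+b'\big(\beta(y)-\beta(0)\big).
\]
With $y=0$ and with $x=0$ this identifies the two terms on the right as $\Gamma(ax)$ and $\Gamma(by)$. So $\Gamma(ax+by)=\Gamma(ax)+\Gamma(by)$. As $a,b\ne0$, the map $\Gamma$ is additive, and since $q$ is prime it is multiplication by a constant. Hence $\gamma$ is affine, and so are $\alpha$ and $\beta$.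
\end{proof}

\section{The block structure in order $mq$}

When the order is $mq$ with $1<m<q$, a Sylow $q$-subgroup $Q$ is no longer transitive, but its orbits cut the square into subsquares of order $q$ to which Section~\ref{sec:prime} applies. The difficulty is that $Q$ need not be normal in $A$, so it is not clear that $A$ respects these orbits. It does, because any two Sylow $q$-subgroups have the same orbits. This is the heart of the following proposition.

\begin{proposition}\label{prop:blocks}
Let $q$ be prime and $1\le m<q$. Let $A$ be a finite group acting by autotopisms, cell-transitively, on a Latin square $R\times C\to S$ of order $mq$. Then there are $A$-invariant partitions $\{R_i\}_{i\in I}$, $\{C_j\}_{j\in J}$, $\{S_k\}_{k\in K}$ of $R,C,S$ into $m$ blocks of size $q$, a Latin square $M:I\times J\to K$ of order $m$, and identifications of all blocks with $\mathbb F_q$, such that: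
\begin{enumerate}
\item[(i)] for $x\in R_i$, $y\in C_j$ the product lies in $S_{M(i,j)}$ and equals $a_{ij}x+b_{ij}y+c_{ij}$, where $a_{ij},b_{ij}\in\mathbb F_q^*$ and $c_{ij}\in\mathbb F_q$;
\item[(ii)] each $g\in A$ maps each block onto its image block by an affine map of $\mathbb F_q$;
\item[(iii)] $A$ acts on $I,J,K$ by autotopisms of $M$, cell-transitively.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{The blocks.} Let $Q$ be a Sylow $q$-subgroup of $A$. Since $q\nmid m$, Lemma~\ref{lem:sylow} shows that every $Q$-orbit on the $m^2q^2$ cells has size divisible by $q^2$, and that the $Q$-orbits on $R$, $C$ and $S$ have sizes that are powers of $q$ divisible by $q$. The latter sizes are at most $mq<q^2$, so all of them equal $q$. Let $R_i$, $C_j$, $S_k$ be these orbits; there are $m$ of each kind.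

\emph{The subsquares.} The set $R_i\times C_j$ is $Q$-invariant and has $q^2$ elements, so it is a single $Q$-orbit. Its set of products is then a single $Q$-orbit on $S$; call it $S_{M(i,j)}$. For $r\in R_i$ the injection $c\mapsto rc$ maps $C_j$ into $S_{M(i,j)}$, and both sets have size $q$. Therefore
\begin{equation}\label{eq:onto}
rC_j=S_{M(i,j)}\quad(r\in R_i),\qquad R_ic=S_{M(i,j)}\quad(c\in C_j),
\end{equation}
the second equality by the same count. So $R_i\times C_j\to S_{M(i,j)}$ is a Latin square of order $q$. For fixed $r\in R_i$ the sets $rC_j$ are disjoint for different $j$, so $j\mapsto M(i,j)$ is injective, hence bijective; using the sets $R_ic$ we see that $i\mapsto M(i,j)$ is bijective. So $M$ is a Latin square.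

\emph{Coordinates.} Identify each of the $3m$ blocks with $\mathbb F_q$, once and for all, so that $Q$ acts on it by translations. Lemma~\ref{lem:linear}, applied to each square $R_i\times C_j\to S_{M(i,j)}$ with the group $Q$, which is transitive on its cells, gives (i).

\emph{Invariance.} Let $Q'$ be another Sylow $q$-subgroup, with orbits $R'_{i'},C'_{j'},S'_{k'}$ and block square $M'$; the statements above hold for $Q'$ as well. Let
\[
X=R_i\cap R'_{i'},\qquad Y=C_j\cap C'_{j'},\qquad Z=S_{M(i,j)}\cap S'_{M'(i',j')},
\]
and suppose that $X$ and $Y$ are nonempty. We claim that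
\begin{equation}\label{eq:dichotomy}
|X|=|Y|\in\{1,q\}.
\end{equation}
Let $x\in X$. Then $xY\subseteq Z$. Conversely, if $s\in Z$, let $c$ be the column with $xc=s$. By \eqref{eq:onto} for $Q$ it lies in $C_j$, and by \eqref{eq:onto} for $Q'$ it lies in $C'_{j'}$. So $xY=Z$ and $|Y|=|Z|$. Interchanging rows and columns, we get $Xy=Z$ for every $y\in Y$, and $|X|=|Z|$. Suppose that $|X|=|Y|\ge2$ and take distinct $y,y'\in Y$. In the coordinates of $R_i$, $C_j$ and $S_{M(i,j)}$ the equality $Xy=Xy'$ reads $a_{ij}X+b_{ij}y=a_{ij}X+b_{ij}y'$. So $X\subseteq\mathbb F_q$ is nonempty and invariant under a nonzero translation. As $q$ is prime, $X=R_i$, and \eqref{eq:dichotomy} follows.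

Each $C_j$ has $q$ elements and is covered by the $m<q$ sets $C_j\cap C'_{j'}$, so some $Y$ has at least two elements. Comparing any nonempty $X$ with this $Y$ in \eqref{eq:dichotomy} gives $|X|=q$. Comparing any nonempty $C_j\cap C'_{j'}$ with a nonempty $X$ gives that it has size $q$ too. So $Q$ and $Q'$ have the same orbits on $R$ and on $C$, and hence on $S$, where the orbits are the product sets $R_iC_j$. For $g\in A$, the image under $g$ of a $Q$-orbit is an orbit of the Sylow $q$-subgroup $gQg^{-1}$, hence a $Q$-orbit. So the three partitions are $A$-invariant.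

\emph{The induced action.} Define the action of $A$ on $I,J,K$ by $gR_i=R_{gi}$, $gC_j=C_{gj}$, $gS_k=S_{gk}$. If $k=M(i,j)$, then $gS_k=g(R_iC_j)=R_{gi}C_{gj}$, so $gk=M(gi,gj)$. Thus $A$ acts on $M$ by autotopisms, and it is transitive on $I\times J$ because it is transitive on $R\times C$. This is (iii).

\emph{Affinity.} Let $g\in A$ and $k=M(i,j)$. In coordinates $g$ maps $R_i,C_j,S_k$ to $R_{gi},C_{gj},S_{gk}$ by bijections $\alpha,\beta,\gamma$ of $\mathbb F_q$. The rule $g(xy)=(gx)(gy)$ is the hypothesis of Lemma~\ref{lem:affine} with $(a,b,c)=(a_{ij},b_{ij},c_{ij})$ and $(a',b',c')=(a_{gi,gj},b_{gi,gj},c_{gi,gj})$. So $\alpha,\beta,\gamma$ are affine. Every block occurs in such a triple, which proves (ii).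
\end{proof}

The hypothesis $m<q$ was used three times: for $q\nmid m$, for the bound $mq<q^2$ on orbit sizes, and for the pigeonhole argument.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $G$ be a $G$-loop of order $pq$, where $p<q$ are primes and $p\nmid(q-1)$. By Lemma~\ref{lem:cells} the group $A=\mathrm{Atp}(G)$ is cell-transitive. Apply Proposition~\ref{prop:blocks} with $m=p$ and use its notation. The square $M$ of order $p$ is isotopic to $\mathbb Z_p$, by (iii) and Corollary~\ref{cor:prime}. Each subsquare $R_i\times C_j\to S_{M(i,j)}$ is isotopic to $\mathbb Z_q$, by (i). What is missing is a consistent way to compare the subsquares with each other. A Sylow $p$-subgroup provides it.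

Let $P$ be a Sylow $p$-subgroup of $A$. By (iii) and Lemma~\ref{lem:sylow}, $P$ is transitive on $I\times J$, because $|I\times J|=p^2$. Hence $P$ is transitive on $I$, on $J$ and on $K$.

\emph{Rigidity.} If $g\in P$ maps a block to itself, then $g$ fixes that block pointwise. Indeed, by (ii) it acts on the block as an element of $p$-power order of $\mathrm{AGL}(1,q)$, a group whose order $q(q-1)$ is prime to $p$. This is the only place where $p\nmid(q-1)$ is used.

\emph{Coordinates.} Fix blocks $R_0$, $C_0$ and let $S_0$ be the block of products $R_0C_0$. For $r\in R_i$ choose $g\in P$ with $gR_0=R_i$ and put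
\[
\pi_R(r)=g^{-1}r\in R_0 .
\]
The choice of $g$ does not matter: if also $hR_0=R_i$ with $h\in P$, then $h^{-1}g$ maps $R_0$ to itself, so it fixes the point $g^{-1}r$ by rigidity, that is, $h^{-1}r=g^{-1}r$. On each $R_i$ the map $\pi_R$ is a bijection onto $R_0$, so $r\mapsto(i,\pi_R(r))$ is a bijection $R\to I\times R_0$. Define $\pi_C:C\to C_0$ and $\pi_S:S\to S_0$ in the same way, using the transitivity of $P$ on $J$ and on $K$.

\emph{The product.} Let $r\in R_i$, $c\in C_j$. As $P$ is transitive on $I\times J$, \emph{one} element $g\in P$ satisfies both $gR_0=R_i$ and $gC_0=C_j$; then also $gS_0=S_{M(i,j)}$. Using this $g$ for all three projections,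
\[
\pi_S(rc)=g^{-1}(rc)=(g^{-1}r)(g^{-1}c)=\pi_R(r)\,\pi_C(c).
\]
So in the coordinates $I\times R_0$, $J\times C_0$, $K\times S_0$ the Latin square of $G$ is the direct product of $M$ and $R_0\times C_0\to S_0$. Hence $G$ is isotopic to $\mathbb Z_p\times\mathbb Z_q\cong\mathbb Z_{pq}$. Being a $G$-loop, $G$ is isomorphic to $\mathbb Z_{pq}$. \qed

\begin{remark}
Apart from the identification of $M$ with $\mathbb Z_p$, the argument used only that $|I\times J|$ is a power of a prime not dividing $q(q-1)$. So if $m<q$ is a power of a prime $p\nmid(q-1)$, it shows that the square of a $G$-loop of order $mq$ is isotopic to $M\times\mathbb Z_q$. If $m$ has two different prime divisors, no Sylow subgroup of $A$ is transitive on the $m^2$ cells of $M$; Section~\ref{sec:mq} replaces this argument by averaging.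
\end{remark}

\section{Proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

Theorem~\ref{thm:main} is one direction. For the other, let $p<q$ be primes with $p\mid(q-1)$, where $p=2$ is allowed, and let $\omega\in\mathbb F_q^*$ have order $p$. We look for a non-group $G$-loop of order $pq$. By Section~\ref{sec:main}, rigidity must fail for it: a Sylow $p$-subgroup of its autotopism group must contain elements that act nontrivially on a block they preserve. The natural candidates are multiplications by powers of $\omega$, and the nonabelian group $(i,x)(j,y)=(i+j,\,x+\omega^iy)$ on $\mathbb Z_p\times\mathbb F_q$ has such symmetries. To leave the realm of groups we add to the second coordinate a term that changes by a factor $\omega^t$ when $j$ is shifted by $t$, so that multiplication by $\omega^t$ in the blocks can make up for the change. Consider on $\mathbb Z_p\times\mathbb F_q$ the operation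
\[
(i,x)*(j,y)=(i+j,\;x+\omega^iy+\omega^j).
\]
It is a Latin square: for fixed $(i,x)$ it is bijective in $(j,y)$, and for fixed $(j,y)$ it is bijective in $(i,x)$.

\emph{Cell-transitivity.} For $s,t\in\mathbb Z_p$ and $\rho,\kappa\in\mathbb F_q$ define bijections
\begin{align*}
\alpha(i,x)&=(i+s,\;\omega^tx+\rho),\\
\beta(j,y)&=(j+t,\;\omega^{t-s}y+\omega^j\kappa),\\
\gamma(k,z)&=(k+s+t,\;\omega^tz+\rho+\omega^{k+s}\kappa).
\end{align*}
The first coordinates of $\alpha(i,x)*\beta(j,y)$ and of $\gamma\big((i,x)*(j,y)\big)$ are both $i+j+s+t$. The second coordinates are, respectively,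
\begin{gather*}
\omega^tx+\rho+\omega^{i+s}\big(\omega^{t-s}y+\omega^j\kappa\big)+\omega^{j+t},\\
\omega^t\big(x+\omega^iy+\omega^j\big)+\rho+\omega^{i+j+s}\kappa,
\end{gather*}
and both equal $\omega^tx+\rho+\omega^{i+t}y+\omega^{i+j+s}\kappa+\omega^{j+t}$. So $(\alpha,\beta,\gamma)$ is an autotopism. It moves the cell $((0,0),(0,0))$ to $((s,\rho),(t,\kappa))$, which is arbitrary. Hence the group of autotopisms of $*$ is cell-transitive.

\emph{The loop.} Replace $x$ by $x-1$ and $y$ by $y-(\omega^j-1)$, that is, put
$(i,x)\cdot(j,y)=(i,x-1)*(j,\,y-\omega^j+1)$. The second coordinate becomes $x-1+\omega^iy-\omega^{i+j}+\omega^i+\omega^j$, so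
\[
(i,x)\cdot(j,y)=\big(i+j,\;x+\omega^iy-(\omega^i-1)(\omega^j-1)\big).
\]
This is isotopic to $*$, and $(0,0)$ is an identity element. So it is a loop whose group of autotopisms is cell-transitive, that is, a $G$-loop by Lemma~\ref{lem:cells}.

\emph{Non-associativity.} Let $u=(1,0)$ and $d=\omega-1\ne0$. Then $uu=(2,-d^2)$, and
\[
(uu)u=\big(3,\;-d^2-(\omega^2-1)d\big),\qquad u(uu)=\big(3,\;-\omega d^2-d(\omega^2-1)\big),
\]
where first coordinates are read modulo $p$. The difference of the second coordinates is $-d^2+\omega d^2=d^3\ne0$. So the loop is not associative. \qed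

\section{Proof of Theorem~\ref{thm:mq}}\label{sec:mq}

\subsection{Part (a): the product decomposition}
Let $\gcd(m,q-1)=1$, let $G$ be a $G$-loop of order $mq$, put $A=\mathrm{Atp}(G)$, which is cell-transitive by Lemma~\ref{lem:cells}, and use the data of Proposition~\ref{prop:blocks}. We want coordinates in the blocks in which $a_{ij}=b_{ij}=1$ and $c_{ij}=0$. The plan is to average over the rows, columns and symbols of $M$ twice. First we average multiplicatively in $\mathbb F_q^*$, where $m$-th roots exist and are unique because $\gcd(m,q-1)=1$; this normalizes $a$ and $b$. Then we average additively in $\mathbb F_q$, where we can divide by $m$ because $q\nmid m$; this normalizes $c$.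

For $g\in A$ write its action on blocks as
\[
x\mapsto\lambda_ix+r_i\ (R_i\to R_{gi}),\quad y\mapsto\mu_jy+t_j\ (C_j\to C_{gj}),\quad z\mapsto\nu_kz+u_k\ (S_k\to S_{gk}).
\]
For $k=M(i,j)$, compare coefficients in
\[
\nu_k(a_{ij}x+b_{ij}y+c_{ij})+u_k=a_{gi,gj}(\lambda_ix+r_i)+b_{gi,gj}(\mu_jy+t_j)+c_{gi,gj}.
\]
The autotopism condition becomes
\begin{gather}
\nu_ka_{ij}=a_{gi,gj}\lambda_i,\qquad \nu_kb_{ij}=b_{gi,gj}\mu_j,\label{eq:mult}\\
\nu_kc_{ij}+u_k=a_{gi,gj}r_i+b_{gi,gj}t_j+c_{gi,gj}.\label{eq:add}
\end{gather}
If the coordinates in the blocks are changed by affine maps, then (i)--(iii) of Proposition~\ref{prop:blocks} remain true, and so do \eqref{eq:mult} and \eqref{eq:add}, with new constants.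

\emph{Step 1: multiplicative normalization.} Rescaling $x'=\xi_ix$, $y'=\eta_jy$, $z'=\zeta_kz$ in the blocks $R_i,C_j,S_k$ changes the coefficients to
\[
a'_{ij}=\frac{\zeta_{M(i,j)}\,a_{ij}}{\xi_i},\qquad b'_{ij}=\frac{\zeta_{M(i,j)}\,b_{ij}}{\eta_j}.
\]
The $m$-th power map is an automorphism of the cyclic group $\mathbb F_q^*$; let $(\cdot)^{1/m}$ be its inverse. Put
\[
\zeta_k=\Big(\prod_{M(i,j)=k}a_{ij}\Big)^{-1/m},\quad N=\prod_k\zeta_k,\quad
\xi_i=\Big(N\prod_ja_{ij}\Big)^{1/m},\quad \eta_j=\Big(N\prod_ib_{ij}\Big)^{1/m}.
\]
Then $N^m=\prod_{i,j}a_{ij}^{-1}$, so $\big(\prod_i\xi_i\big)^m=N^m\prod_{i,j}a_{ij}=1$ and hence $\prod_i\xi_i=1$. Each symbol $k$ occurs exactly once in every row and in every column of $M$. So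
\[
\prod_ja'_{ij}=\frac{N\prod_ja_{ij}}{\xi_i^m}=1,\qquad
\prod_{M(i,j)=k}a'_{ij}=\frac{\zeta_k^m\prod_{M(i,j)=k}a_{ij}}{\prod_i\xi_i}=1,\qquad
\prod_ib'_{ij}=\frac{N\prod_ib_{ij}}{\eta_j^m}=1.
\]
We use the new coordinates and drop the primes. Thus $a$ has product $1$ over every row and over every symbol, and $b$ has product $1$ over every column.

\emph{Step 2: $a=b=1$.} An element $g\in A$ permutes the rows, the columns and the symbols of $M$, so these products are $1$ also for the arrays $a_{gi,gj}$ and $b_{gi,gj}$. Multiply the first relation in \eqref{eq:mult} over all $j$: $\prod_k\nu_k=\lambda_i^m$ for every $i$. So all $\lambda_i$ are equal, say to $\lambda$, and $\prod_k\nu_k=\lambda^m$. Multiply the same relation over the $m$ cells with $M(i,j)=k$: $\nu_k^m=\prod_i\lambda_i=\lambda^m$, so $\nu_k=\lambda$. Multiply the second relation over all $i$: $\prod_k\nu_k=\mu_j^m$, so $\mu_j^m=\lambda^m$ and $\mu_j=\lambda$. Now \eqref{eq:mult} says $a_{gi,gj}=a_{ij}$ and $b_{gi,gj}=b_{ij}$ for all $g\in A$. Since $A$ is transitive on $I\times J$, $a$ and $b$ are constant. The normalization gives $a^m=b^m=1$, hence $a=b=1$.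

So each $g\in A$ acts on all blocks with the same multiplier $\lambda(g)$, and $\lambda:A\to\mathbb F_q^*$ is a homomorphism. Relation \eqref{eq:add} becomes
\begin{equation}\label{eq:c}
c_{gi,gj}=\lambda(g)c_{ij}+w_{ij},\qquad w_{ij}=u_{M(i,j)}-r_i-t_j .
\end{equation}

\emph{Step 3: additive normalization.} Translating $x'=x+e_i$, $y'=y+f_j$, $z'=z+h_k$ replaces $c_{ij}$ by $c_{ij}+h_{M(i,j)}-e_i-f_j$. It changes neither $a=b=1$ nor $\lambda(g)$, and \eqref{eq:c} keeps its form with new $r_i,t_j,u_k$. Let $\tau=m^{-2}\sum_{i,j}c_{ij}$ be the total mean, computed in $\mathbb F_q$, and put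
\[
e_i=\frac1m\sum_jc_{ij},\qquad f_j=\frac1m\sum_ic_{ij},\qquad h_k=2\tau-\frac1m\sum_{M(i,j)=k}c_{ij}.
\]
Then $\sum_ie_i=\sum_jf_j=\sum_kh_k=m\tau$. The sum of the new $c$ over row $i$ is $me_i+m\tau-me_i-m\tau=0$, and over column $j$ it is $mf_j+m\tau-m\tau-mf_j=0$. Over the cells with symbol $k$ it is $(2m\tau-mh_k)+mh_k-m\tau-m\tau=0$. So from now on all row, column and symbol sums of $c$ vanish.

Since $g$ permutes rows, columns and symbols of $M$, \eqref{eq:c} shows that the row, column and symbol sums of $w$ vanish too:
\[
\sum_ku_k-mr_i-\sum_jt_j=0,\qquad \sum_ku_k-\sum_ir_i-mt_j=0,\qquad mu_k-\sum_ir_i-\sum_jt_j=0 .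
\]
As $m$ is invertible in $\mathbb F_q$, the $r_i$ are all equal, and so are the $t_j$ and the $u_k$. So $w$ is constant, its row sums are $mw=0$, and $w=0$. Hence
\[
c_{gi,gj}=\lambda(g)c_{ij}\qquad\text{for all }g\in A .
\]

\emph{Step 4: $c=0$.} Suppose some $c_{ij}\ne0$. By transitivity on $I\times J$, all values of $c$ are nonzero and they form one coset of the subgroup $\lambda(A)$ of $\mathbb F_q^*$. Let $e=|\lambda(A)|$, a divisor of $q-1$. An element $g\in A$ maps the set of cells where $c=v$ onto the set of cells where $c=\lambda(g)v$. So the $m^2$ cells of $M$ are divided into $e$ sets of the same size, and $e\mid m^2$. As $\gcd(m,q-1)=1$, we get $e=1$, and $c$ is constant. Its row sums give $mc=0$, so $c=0$, a contradiction.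

\emph{Conclusion.} Write $(i,x)$ for the element of a block with index $i$ and final coordinate $x$. Then the product of $(i,x)$ and $(j,y)$ is $(M(i,j),\,x+y)$. So the Latin square of $G$ is isotopic to $M\times\mathbb Z_q$. Let $M'$ be a loop isotopic to $M$. Since $A$ acts cell-transitively on $M$, the group $\mathrm{Atp}(M')$ is cell-transitive, and $M'$ is a $G$-loop by Lemma~\ref{lem:cells}. Finally $G$ is a $G$-loop isotopic to the loop $M'\times\mathbb Z_q$, hence isomorphic to it.

\subsection{Part (a): failure when $\gcd(m,q-1)>1$}
Let the prime $p$ divide $\gcd(m,q-1)$, and let $F$ be the nonabelian group of order $pq$. The group $F\times\mathbb Z_{m/p}$ is a $G$-loop of order $mq$. Suppose it is isomorphic to $M\times\mathbb Z_q$ for a loop $M$. Then $M$ is isomorphic to a subloop of a group, so it is associative, hence a group, and its order $m$ is prime to $q$. So $\{1\}\times\mathbb Z_q$ is a central Sylow $q$-subgroup, and by conjugacy the only Sylow $q$-subgroup. But since $q\nmid m$, a Sylow $q$-subgroup of $F$ is also one of $F\times\mathbb Z_{m/p}$, and it is not central: it has prime index $p$ in $F$,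 and if it were central, $F$ would be generated by a central subgroup and one further element, hence abelian. This is a contradiction.

\subsection{Part (b)}
The direct product of two finite $G$-loops is a $G$-loop by Lemma~\ref{lem:cells}, since pairs of autotopisms of the factors act cell-transitively on the product. If $M$ is a non-group $G$-loop of order $m$, then $M\times\mathbb Z_q$ is a non-group $G$-loop of order $mq$. If a prime $p$ divides $\gcd(m,q-1)$, then $p\le m<q$, and the product of $\mathbb Z_{m/p}$ with the loop of order $pq$ from Section~\ref{sec:sharp} is a non-group $G$-loop of order $mq$. So both conditions in (b) are necessary. They are sufficient by (a): every $G$-loop of order $mq$ is then isomorphic to $M\times\mathbb Z_q$ with $M$ a group.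

\subsection{Part (c)}
We use induction on $r$. For $r=1$ this is (a) with $m=1$. Let $r>1$ and $m=q_1\cdots q_{r-1}$. By hypothesis $m<q_r$ and $\gcd(m,q_r-1)=1$, so by (a) a $G$-loop of order $n=mq_r$ is isomorphic to $M\times\mathbb Z_{q_r}$ with $M$ a $G$-loop of order $m$. By induction $M$ is a cyclic group. Since $m$ is prime to $q_r$, the product is cyclic. \qed

\begin{thebibliography}{9}
\bibitem{gloops}
\emph{G-Loops And Permutation Groups},
\texttt{https://hilbert.math.wisc.edu/logic/kunen/gloops.pdf}.
\end{thebibliography}
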